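\title{Critical exponents of triangle-free graphs}

\begin{abstract}
For a graph $G$, consider the positive semidefinite matrices with nonnegative entries whose off-diagonal support lies on the edges of $G$. The critical exponent $\alpha_G$ is the threshold beyond which every entrywise power preserves this class. For complete graphs, chordal graphs and cycles one has $\alpha_G=r-2$, where $r$ is the largest integer such that $G$ contains $K_r$ or $K_r$ minus an edge. We show that this formula does not hold for all graphs. There are triangle-free graphs with $r=3$, even of arbitrarily large girth, whose critical exponent is arbitrarily close to $2$. The constant $2$ is sharp: every triangle-free graph has $\alpha_G<2$, and every bipartite graph has $\alpha_G\le 1$.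
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple unless they are called multigraphs. For a graph $G=(V,E)$, let $\mathbb{P}_G$ be the set of real symmetric positive semidefinite matrices $A=(a_{jk})_{j,k\in V}$ such that $a_{jk}\ge 0$ for all $j,k$, and $a_{jk}=0$ whenever $j\ne k$ and $\{j,k\}\notin E$. For $\alpha>0$ the \emph{entrywise power} of $A$ is $A^{\circ\alpha}=(a_{jk}^{\alpha})$, with $0^\alpha=0$. It again has nonnegative entries and vanishes off the diagonal and the edges of $G$, so it lies in $\mathbb{P}_G$ exactly when it is positive semidefinite. Put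
\[
\mathcal{H}_G=\{\alpha>0:\ A^{\circ\alpha}\in\mathbb{P}_G\ \text{for all}\ A\in\mathbb{P}_G\},
\]
and define the \emph{critical exponent} of $G$ by
\[
\alpha_G=\inf\{\alpha\ge 0:\ \beta\in\mathcal{H}_G\ \text{for all}\ \beta>0\ \text{with}\ \beta\ge\alpha\}.
\]
We write $M\succeq 0$ and $M\succ 0$ for positive semidefinite and positive definite matrices. By the Schur product theorem, the entrywise product of two positive semidefinite matrices is positive semidefinite, so $\mathcal{H}_G$ contains every positive integer. The critical exponent therefore measures how far out the non-integer powers can still destroy positivity.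

More edges mean more matrices to test. If $H$ is a subgraph of $G$, not necessarily induced, then padding a matrix in $\mathbb{P}_H$ with zero rows and columns gives a matrix in $\mathbb{P}_G$, and padding commutes with entrywise powers. Hence
\begin{equation}\label{eq:mono}
H\subseteq G\quad\Longrightarrow\quad \mathcal{H}_G\subseteq\mathcal{H}_H\ \text{ and }\ \alpha_G\ge\alpha_H .
\end{equation}

Two small cases show which subgraphs matter. If every vertex of $G$ has degree at most $1$, then a matrix in $\mathbb{P}_G$ is a direct sum of blocks of size at most $2$. The condition $a_{jk}^2\le a_{jj}a_{kk}$ survives every power, so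
\begin{equation}\label{eq:matching}
\text{$G$ has maximum degree at most $1$}\quad\Longrightarrow\quad\mathcal{H}_G=(0,\infty).
\end{equation}
Now let $P_3$ be the path on three vertices. The matrix with unit diagonal and entries $a,b$ on the two edges has eigenvalues $1$ and $1\pm\sqrt{a^2+b^2}$, so it is positive semidefinite exactly when $a^2+b^2\le 1$. For $a=b=2^{-1/2}$ the $\alpha$-th power has $a^{2\alpha}+b^{2\alpha}=2^{1-\alpha}$, which exceeds $1$ when $\alpha<1$. With \eqref{eq:mono} this gives
\begin{equation}\label{eq:path}
\text{$G$ has a vertex of degree at least $2$}\quad\Longrightarrow\quad\mathcal{H}_G\subseteq[1,\infty).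
\end{equation}
As the results quoted next show, $\alpha_{K_3}=1$, so the triangle with an edge removed is already as restrictive as the triangle. This suggests the following parameter. Let $K_r^{(1)}$ be the complete graph $K_r$ with one edge removed, and for a graph $G$ with at least two vertices let $r(G)\ge 2$ be the largest $r$ such that $G$ contains $K_r$ or $K_r^{(1)}$ as a subgraph. Recall that a graph is \emph{chordal} if every cycle of length at least $4$ has a chord. The following results are known, for graphs on $n\ge2$ vertices.
\begin{itemize}
\item Complete graphs: $\alpha_{K_n}=n-2$ (FitzGerald--Horn).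
\item Chordal graphs: $\mathcal{H}_G=\bigl(\mathbb{Z}_{>0}\cup[r(G)-2,\infty)\bigr)\cap(0,\infty)$, so $\alpha_G=r(G)-2$.
\item Cycles: $\mathcal{H}_{C_n}=[1,\infty)$ for $n\ge 4$.
\end{itemize}
In all three families $\alpha_G=r(G)-2$; for the cycles, $r=3$. The graphs $K_r$ and $K_r^{(1)}$ are chordal, because a cycle of length at least $4$ has two or more diagonals and at most one edge is missing. So \eqref{eq:mono} gives $r(G)-2\le\alpha_G\le n-2$ for every graph on $n\ge 2$ vertices. The question posed in \cite{notes} is whether the lower bound is always the truth: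
\begin{quote}
\emph{Is $\alpha_G=r(G)-2$ for every graph $G$ with at least two vertices?}
\end{quote}
A positive answer would say that the obstruction to preserving positivity is local and is carried by one near-clique.

The first interesting value is $r=3$. A triangle-free graph with a vertex of degree at least $2$ has $r(G)=3$, since it contains $P_3=K_3^{(1)}$, while $K_s$ and $K_s^{(1)}$ contain triangles for $s\ge4$. The formula then predicts $\alpha_G=1$. This is correct for trees, which are chordal, and for long cycles. One would expect it to be correct at least for graphs of large \emph{girth} (the length of a shortest cycle), which look like trees near every vertex. It is not, and the answer to the question is no.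

\begin{theorem}\label{thm:odd}
For every $\eta\in(0,1)$ and every odd $L\ge3$ there is a graph $G$ with no odd cycle of length at most $L$, with $r(G)=3$, and with
\[
\mathcal{H}_G\subseteq\{1\}\cup(2-\eta,\infty).
\]
In particular $\alpha_G\ge 2-\eta>1=r(G)-2$.
\end{theorem}

\begin{theorem}\label{thm:upper}
Let $G$ be a triangle-free graph with at least two vertices.
\begin{itemize}
\item[(a)] $[2,\infty)\subseteq\mathcal{H}_G$.
\item[(b)] There is $\eta_G>0$ with $[2-\eta_G,\infty)\subseteq\mathcal{H}_G$; so $\alpha_G<2$.
\item[(c)] If $G$ is bipartite, then $[1,\infty)\subseteq\mathcal{H}_G$.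
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:girth}
For every $\eta\in(0,\frac12)$ and every $g\ge3$ there is a graph $G$ of girth greater than $g$ with $r(G)=3$ and $\mathcal{H}_G\cap[1+\eta,2-\eta]=\emptyset$; hence $\alpha_G\ge2-\eta$.
\end{theorem}

Theorem~\ref{thm:odd} with $L=3$ and Theorem~\ref{thm:upper}(b) together show that the supremum of $\alpha_G$ over triangle-free graphs is $2$ and is not attained. By Theorem~\ref{thm:upper}(c) and \eqref{eq:path}, a bipartite graph with a vertex of degree at least $2$ has $\mathcal{H}_G=[1,\infty)$, as the formula predicts. Bipartite means ``no odd cycle'', and Theorem~\ref{thm:odd} shows that this cannot be weakened to ``no odd cycle of length at most $L$'', for any $L$. We do not settle whether the formula also fails for graphs with $r\ge4$, or what the optimal upper bound is for graphs with $r=3$ that contain triangles.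

Section~\ref{sec:star} proves parts (a) and (c) of Theorem~\ref{thm:upper}; these short proofs also show what a counterexample must look like. Section~\ref{sec:sheets} describes the mechanism and reduces the counterexamples to finding sparse graphs with small nontrivial eigenvalues. Random Cayley graphs supply them for Theorem~\ref{thm:odd} (Section~\ref{sec:cayley}), by a union bound and Hoeffding's inequality. Random permutations supply them for Theorem~\ref{thm:girth} (Section~\ref{sec:girth}), by a theorem of Friedman~\cite{friedman}. Section~\ref{sec:strict} proves Theorem~\ref{thm:upper}(b).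

\section{The star inequality}\label{sec:star}

To compare different powers of one entry we want all entries in $[0,1]$. A diagonal scaling achieves this.

\begin{lemma}\label{lem:normal}
Let $\alpha>0$ with $\alpha\notin\mathcal{H}_G$. Then there are an induced subgraph $G'$ of $G$ and a matrix $A\in\mathbb{P}_{G'}$ with unit diagonal such that $A^{\circ\alpha}\not\succeq0$. All entries of a matrix in $\mathbb{P}_{G'}$ with unit diagonal lie in $[0,1]$.
\end{lemma}

\begin{proof}
Take $M\in\mathbb{P}_G$ with $M^{\circ\alpha}\not\succeq0$. The $2\times2$ principal minors give $m_{jk}^2\le m_{jj}m_{kk}$. This proves the last sentence, and it shows that row and column $j$ vanish when $m_{jj}=0$. Delete all such vertices; the power of the remaining matrix $M'$ is still not positive semidefinite. Let $\Delta$ be the diagonal part of $M'$ and put $A=\Delta^{-1/2}M'\Delta^{-1/2}$. Then $A\in\mathbb{P}_{G'}$ has unit diagonal, and $(M')^{\circ\alpha}=\Delta^{\alpha/2}A^{\circ\alpha}\Delta^{\alpha/2}$, so $A^{\circ\alpha}\not\succeq0$.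
\end{proof}

Induced subgraphs of triangle-free graphs are triangle-free, and the same holds for bipartite graphs. So in proving Theorem~\ref{thm:upper} we only test matrices with unit diagonal. The condition $a^2+b^2\le1$ found for $P_3$ extends to every star.

\begin{lemma}[Star inequality]\label{lem:star}
Let $G$ be triangle-free and let $A\in\mathbb{P}_G$ have unit diagonal. Then $\sum_{k\ne j}a_{jk}^2\le1$ for every vertex $j$.
\end{lemma}

\begin{proof}
The neighborhood $N(j)$ is an independent set because $G$ is triangle-free. With $b=(a_{jk})_{k\in N(j)}$, the principal submatrix on $\{j\}\cup N(j)$ is therefore $\begin{pmatrix}1&b^T\\ b&I\end{pmatrix}$. Its quadratic form at the vector $(1,-b)$ equals $1-2|b|^2+|b|^2=1-|b|^2$, and this is nonnegative.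
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}(a)]
Let $A\in\mathbb{P}_G$ have unit diagonal and let $\alpha\ge2$. Then $\sum_{k\ne j}a_{jk}^\alpha\le\sum_{k\ne j}a_{jk}^2\le1$ for each $j$, so $A^{\circ\alpha}$ is diagonally dominant. Using $|w_jw_k|\le\frac12(w_j^2+w_k^2)$ and symmetry,
\[
w^TA^{\circ\alpha}w\ \ge\ \sum_jw_j^2-\sum_{j\ne k}a_{jk}^\alpha\,\frac{w_j^2+w_k^2}{2}\ =\ \sum_j\Bigl(1-\sum_{k\ne j}a_{jk}^\alpha\Bigr)w_j^2\ \ge\ 0.\qedhere
\]
\end{proof}

The hypothesis cannot be dropped, since $\alpha_{K_5}=3$.

\begin{proof}[Proof of Theorem~\ref{thm:upper}(c)]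
Write $A=I+B$, where $B$ has nonnegative entries and zero diagonal. Let $\Sigma$ be the diagonal matrix with entries $+1$ on one side of the bipartition and $-1$ on the other. Every edge joins the two sides, so $\Sigma B\Sigma=-B$ and $I-B=\Sigma A\Sigma\succeq0$. Thus $y^TBy\le|y|^2$ for all $y$. Let $\alpha\ge1$, so that $0\le B^{\circ\alpha}\le B$ entrywise. For a vector $w$, let $y$ be the vector of the absolute values of its coordinates. Then
\[
-w^TB^{\circ\alpha}w\le y^TB^{\circ\alpha}y\le y^TBy\le|y|^2=|w|^2,
\]
which says that $A^{\circ\alpha}=I+B^{\circ\alpha}\succeq0$.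
\end{proof}

In a bipartite graph there is a sign vector on which every edge contributes negatively, and shrinking the entries can only help. In a graph with odd cycles, every sign vector has some edges that contribute positively. A matrix may rely on these edges for its positivity, and then shrinking them does harm.

\section{Heavy and light edges}\label{sec:sheets}

\subsection{A six-vertex model}

Split the vertices into two sheets and let $v$ be $+1$ on one sheet and $-1$ on the other. Give a large weight to the edges between the sheets, which contribute negatively to $v^TAv$, and a small weight to the edges inside a sheet, which contribute positively. Balance the weights so that $Av=0$. A power $\alpha>1$ shrinks small weights by a larger factor than large ones, so the balance can tip to the negative side.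

\begin{example}\label{ex:hexagon}
Index rows and columns by $\mathbb{Z}/6$ and put $a_{jk}=\frac12+\frac12\cos\frac{(j-k)\pi}{3}$. The entries are $1,\frac34,\frac14,0$ for $j-k=0,\pm1,\pm2,3$. The matrix is positive semidefinite, being the average of the all-ones matrix and the Gram matrix of the unit vectors $(\cos\frac{j\pi}3,\sin\frac{j\pi}3)$. So $A\in\mathbb{P}_G$, where $G$ is the octahedron: all pairs are adjacent except the three pairs $\{j,j+3\}$. The sheets are the even and the odd vertices, and $v_j=(-1)^j$ is an eigenvector of $A^{\circ\alpha}$ with eigenvalue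
\[
\psi(\alpha)=1-2\bigl(\tfrac34\bigr)^\alpha+2\bigl(\tfrac14\bigr)^\alpha .
\]
At $\alpha=1$ this is $1-\frac32+\frac12=0$. At $\alpha=\frac32$ the heavy total has dropped from $\frac32$ to $\frac{3\sqrt3}4$, by a factor $\frac{\sqrt3}2$, while the light total has dropped from $\frac12$ to $\frac14$, by a factor $\frac12$. Thus $\psi(\frac32)=\frac{5-3\sqrt3}4<0$. At $\alpha=2$ we find $1-\frac98+\frac18=0$ again, and Lemma~\ref{lem:convex} below gives $\psi<0$ on all of $(1,2)$.

This is not a counterexample. The vertices $0,1,2,3$ span a $K_4^{(1)}$, and any five vertices contain two nonadjacent pairs, so $r(G)=4$ and the formula predicts $\alpha_G=2$.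
\end{example}

The task is to run the same mechanism without triangles. The example has $\sum_{k\ne j}a_{jk}^2=\frac54$, which the star inequality forbids, so the weights must become small and the degrees large.

\subsection{Two-sheeted matrices}

Let $\Omega$ be a finite set and let $P,Q$ be symmetric matrices indexed by $\Omega$, with nonnegative entries and constant row sums $D$ and $d$. For weights $\varepsilon,c>0$ consider the matrix on $\Omega\times\{+,-\}$ given in block form by
\begin{equation}\label{eq:A}
A=\begin{pmatrix}I+\varepsilon P&cQ\\ cQ&I+\varepsilon P\end{pmatrix}.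
\end{equation}
The matrix $P$ describes the \emph{light} edges, which preserve the sheet, and $Q$ the \emph{heavy} edges, which change it. Let $\mathbf{1}$ be the all-ones vector on $\Omega$ and $v=(\mathbf{1},-\mathbf{1})$. A symmetric matrix $M$ with constant row sums has $\mathbf{1}$ as an eigenvector and preserves $\mathbf{1}^\perp$. Let $\lambda(M)$ be the largest absolute value of an eigenvalue of $M$ on $\mathbf{1}^\perp$, so that $|y^TMy|\le\lambda(M)|y|^2$ for $y\perp\mathbf{1}$.

\begin{lemma}\label{lem:psd}
If $cd=1+\varepsilon D$ and $\varepsilon\lambda(P)+c\lambda(Q)\le1$, then $A\succeq0$ and $Av=0$.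
\end{lemma}

\begin{proof}
The subspaces $\{(y,y)\}$ and $\{(y,-y)\}$ are orthogonal, span the whole space and are invariant under $A$, which acts on them as $I+\varepsilon P+cQ$ and $I+\varepsilon P-cQ$. On $\mathbf{1}$ these two matrices have the eigenvalues $1+\varepsilon D+cd>0$ and $1+\varepsilon D-cd=0$. On $\mathbf{1}^\perp$ their quadratic forms are at least $\bigl(1-\varepsilon\lambda(P)-c\lambda(Q)\bigr)|y|^2\ge0$.
\end{proof}

Suppose that $P$ and $Q$ have entries in $\{0,1\}$ and that $P$ has zero diagonal. Then the off-diagonal support of $A$ is a graph $G$, the lemma gives $A\in\mathbb{P}_G$, and $A^{\circ\alpha}$ is the matrix \eqref{eq:A} with $\varepsilon^\alpha,c^\alpha$ in place of $\varepsilon,c$. Hence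
\begin{equation}\label{eq:psi}
A^{\circ\alpha}v=\psi(\alpha)\,v,\qquad \psi(\alpha)=1-dc^\alpha+D\varepsilon^\alpha,
\end{equation}
and $\alpha\notin\mathcal{H}_G$ whenever $\psi(\alpha)<0$. Example~\ref{ex:hexagon} is the case $\Omega=\mathbb{Z}/3$, where $P=Q$ is the adjacency matrix of a triangle, $\lambda(P)=\lambda(Q)=1$, $c=\frac34$ and $\varepsilon=\frac14$. To make $\psi$ negative on an interval it suffices to test the right endpoint.

\begin{lemma}\label{lem:convex}
Let $d,D,\varepsilon>0$ and $c\in(0,1)$ satisfy $cd=1+\varepsilon D$. If $\psi(\alpha_1)\le0$ for some $\alpha_1>1$, then $\psi<0$ on $(1,\alpha_1)$.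
\end{lemma}

\begin{proof}
The function $\psi$ is a difference of convex functions. Dividing by $c^\alpha$ turns the negative term into a constant: $h(\alpha)=c^{-\alpha}\psi(\alpha)=c^{-\alpha}-d+D(\varepsilon/c)^\alpha$ is strictly convex, because $c^{-\alpha}$ is strictly convex and the other terms are convex. Since $h(1)=0$ and $h(\alpha_1)\le0$, we get $h<0$ on $(1,\alpha_1)$.
\end{proof}

\subsection{Choice of the weights}

Let $W=cd$ be the total heavy weight at a vertex, so that the total light weight is $\varepsilon D=W-1$. We want $\psi(2-\eta)<0$.

The light term is $D\varepsilon^{2-\eta}=(W-1)^{2-\eta}D^{-(1-\eta)}$. It becomes small when the weight $W-1$ is spread over very many edges. The light edges serve only to keep $A$ positive at $\alpha=1$ while $W>1$, and they should fade as soon as $\alpha$ grows.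

The heavy term is $dc^{2-\eta}=dc^2\cdot c^{-\eta}$, and it must exceed $1$. Without triangles $dc^2\le1$ by the star inequality, so everything has to come from the factor $c^{-\eta}$: the weight $c$ must be tiny, and yet $dc^2$ must not be much smaller than $1$. The condition $c\lambda(Q)\le1$ of Lemma~\ref{lem:psd} gives $dc^2\le d/\lambda(Q)^2$, so $\lambda(Q)$ must be close to the scale $\sqrt d$. Suppose that we can reach $\lambda(Q)\le\mu\sqrt d$ and $\lambda(P)\le\mu\sqrt D$ with some loss $\mu$. Solving $cd=W$ and $c\mu\sqrt d=\frac12$ gives the following values, with $dc^2=1/(4\mu^2)$.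

\begin{proposition}\label{prop:param}
Let $\eta\in(0,1)$ and $\mu\ge1$, and let $W,d,D$ be positive numbers with
\[
W^\eta\ge12\mu^2,\qquad d=4\mu^2W^2,\qquad D\ge\max\{d,\ W^{2/(1-\eta)}\}.
\]
Put $c=W/d=1/(4\mu^2W)$ and $\varepsilon=(W-1)/D$. Then $c,\varepsilon\in(0,1)$, $cd=1+\varepsilon D$, and
\begin{itemize}
\item[(i)] $\varepsilon\mu\sqrt D+c\mu\sqrt d\le1$;
\item[(ii)] $\psi(\alpha)<0$ for all $\alpha\in(1,2-\eta]$.
\end{itemize}
\end{proposition}

\begin{proof}
We have $W>12$ and $D\ge d>W$, so $c,\varepsilon\in(0,1)$, and $cd=W=1+\varepsilon D$. Since $\sqrt d=2\mu W$, we have $c\mu\sqrt d=\mu W/\sqrt d=\frac12$ and $\varepsilon\mu\sqrt D\le\mu W/\sqrt D\le\mu W/\sqrt d=\frac12$. This is (i). For (ii),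
\[
dc^{2-\eta}=Wc^{1-\eta}=\frac{W^\eta}{(4\mu^2)^{1-\eta}}\ge\frac{W^\eta}{4\mu^2}\ge3,
\qquad
D\varepsilon^{2-\eta}=\frac{(W-1)^{2-\eta}}{D^{1-\eta}}\le\frac{W^2}{W^2}=1 .
\]
So $\psi(2-\eta)\le1-3+1<0$, and Lemma~\ref{lem:convex} covers the interval $(1,2-\eta)$.
\end{proof}

It remains to find $P$ and $Q$ of degrees $D$ and $d$ with $\lambda(P)\le\mu\sqrt D$ and $\lambda(Q)\le\mu\sqrt d$ whose two-sheeted graph has no short odd cycles, or no short cycles at all. The loss $\mu$ need not be bounded; it is enough that the degrees can be taken to be large powers of $\mu$.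

\section{Random Cayley graphs: proof of Theorem~\ref{thm:odd}}\label{sec:cayley}

On a Cayley graph of $\Gamma=\mathbb{F}_2^m$ both requirements become statements about the generators: eigenvalues are character sums, and odd cycles are linear relations. Recall that the characters of $\Gamma$ are the $2^m$ homomorphisms $\chi\colon\Gamma\to\{\pm1\}$. They form an orthogonal basis of $\mathbb{R}^\Gamma$, and the trivial character is $\mathbf{1}$. For $S\subseteq\Gamma$ let $M_S$ be the $0$--$1$ matrix whose $(g,h)$ entry is $1$ when $g+h\in S$. It is symmetric with row sums $|S|$, and $(M_S\chi)(g)=\sum_{s\in S}\chi(g+s)=\chi(g)\sum_{s\in S}\chi(s)$. Hence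
\begin{equation}\label{eq:char}
\lambda(M_S)=\max_{\chi\ne\mathbf{1}}\Bigl|\sum_{s\in S}\chi(s)\Bigr|.
\end{equation}
For random $S$ each sum is a sum of random signs, of typical size $\sqrt{|S|}$. Controlling all $2^m$ of them costs a factor of order $\sqrt m$, and this is the loss $\mu$. We use Hoeffding's inequality: if $\xi_1,\dots,\xi_n$ are independent uniform signs, then $\Pr\bigl(|\sum_i\xi_i|>\tau\bigr)\le2\exp(-\tau^2/(2n))$.

Fix $\eta$ and $L$, and fix integers $a\ge2/\eta$ and $b\ge\max\{2a+2,\ 2a/(1-\eta)\}$. For an integer $m\ge24$ put
\[
\mu=\sqrt{2m},\qquad W=m^a,\qquad d=4\mu^2W^2=8m^{2a+1},\qquad D=m^b .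
\]
The hypotheses of Proposition~\ref{prop:param} hold: $W^\eta\ge m^2\ge24m=12\mu^2$, $D\ge m^{2a+2}\ge d$ and $D\ge m^{2a/(1-\eta)}=W^{2/(1-\eta)}$. Let $c,\varepsilon$ be as in that proposition.

\begin{lemma}\label{lem:gens}
For all large $m$ there are elements $t_1,\dots,t_d,s_1,\dots,s_D$ of $\Gamma$ such that
\begin{itemize}
\item[(i)] no nonempty subfamily of at most $L$ of these $d+D$ indexed elements has sum $0$;
\item[(ii)] $|\sum_i\chi(t_i)|\le\mu\sqrt d$ and $|\sum_i\chi(s_i)|\le\mu\sqrt D$ for every character $\chi\ne\mathbf{1}$.
\end{itemize}
\end{lemma}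

\begin{proof}
Choose the elements independently and uniformly at random. The sum over a given nonempty index set is uniform on $\Gamma$, so it vanishes with probability $2^{-m}$. There are at most $\sum_{j=1}^L(d+D)^j\le2(d+D)^L$ index sets, so (i) fails with probability at most $2(d+D)^L2^{-m}$. This tends to $0$ as $m\to\infty$, because $d+D$ is a polynomial in $m$ and $L$ is fixed. A nontrivial character takes each sign on half of $\Gamma$, so its values at the random elements are independent uniform signs. Hoeffding's inequality with $\tau^2=\mu^2n=2mn$ shows that each inequality in (ii) fails with probability at most $2e^{-m}$. There are fewer than $2\cdot2^m$ inequalities, so (ii) fails with probability at most $4(2/e)^m$, which also tends to $0$.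
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
Fix $m$ and elements as in Lemma~\ref{lem:gens}. Subfamilies of size $1$ and $2$ in (i) show that the $d+D$ elements are nonzero and distinct. Put $T=\{t_i\}$, $S=\{s_i\}$, $P=M_S$ and $Q=M_T$. These are $0$--$1$ matrices with zero diagonal and row sums $D$ and $d$. Let $A$ be the matrix \eqref{eq:A} on $\Gamma\times\{+,-\}$ and $G$ its support graph: $(g,\sigma)$ is adjacent to $(g+s,\sigma)$ for $s\in S$ and to $(g+t,-\sigma)$ for $t\in T$.

\emph{Odd cycles.} Along a cycle of odd length $\ell\le L$ each step adds an element of $S\cup T$ to the first coordinate, and the $\ell$ added elements have sum $0$. An element that occurs an even number of times cancels, since $\Gamma$ has exponent $2$. The elements that occur an odd number of times thus have sum $0$. There are at most $L$ of them, and at least one because $\ell$ is odd. This contradicts (i). So $G$ has no odd cycle of length at most $L$. In particular $G$ is triangle-free, all degrees equal $d+D\ge2$, and $r(G)=3$.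

\emph{Powers.} By \eqref{eq:char}, Lemma~\ref{lem:gens}(ii) and Proposition~\ref{prop:param}(i), we have $\varepsilon\lambda(P)+c\lambda(Q)\le1$, so $A\in\mathbb{P}_G$ by Lemma~\ref{lem:psd}. By \eqref{eq:psi} and Proposition~\ref{prop:param}(ii), $A^{\circ\alpha}$ has a negative eigenvalue for every $\alpha\in(1,2-\eta]$. By \eqref{eq:path}, no $\alpha<1$ lies in $\mathcal{H}_G$. Hence $\mathcal{H}_G\subseteq\{1\}\cup(2-\eta,\infty)$, and $\alpha_G\ge2-\eta$ because $2-\eta\notin\mathcal{H}_G$.
\end{proof}

\section{Large girth: proof of Theorem~\ref{thm:girth}}\label{sec:girth}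

The graphs of Section~\ref{sec:cayley} have girth $4$: two elements $s\ne s'$ of $S$ give the cycle $g,\ g+s,\ g+s+s',\ g+s'$ inside a sheet. To remove even cycles as well we replace commuting translations by random permutations. Identify a permutation $\pi$ of $[N]=\{1,\dots,N\}$ with the $0$--$1$ matrix whose $(i,i')$ entry is $1$ when $\pi(i)=i'$. The eigenvalue bound is now the following theorem.

\begin{theorem}[Friedman \cite{friedman}]\label{thm:friedman}
Fix $\delta=2k\ge4$ and $\epsilon'>0$. For independent uniform permutations $\pi_1,\dots,\pi_k$ of $[N]$, with probability tending to $1$ as $N\to\infty$, all eigenvalues of $\sum_j(\pi_j+\pi_j^T)$ on $\mathbf{1}^\perp$ are at most $2\sqrt{\delta-1}+\epsilon'$ in absolute value.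
\end{theorem}

Taking $\epsilon'=2\sqrt\delta-2\sqrt{\delta-1}$ gives the bound $2\sqrt\delta$, that is, the constant loss $\mu=2$. The new difficulty is that the random object is a multigraph that may have loops, parallel edges and short cycles. There are few of them, so we delete the vertices involved. Positivity passes to principal submatrices, but $v$ is no longer an exact eigenvector. We therefore need $\psi$ bounded away from $0$, and since $\psi(1)=0$ we work on $[1+\eta,2-\eta]$.

Fix $\eta\in(0,\frac12)$ and $g\ge3$. Let $\mu=2$, let $W$ be an integer with $W^\eta\ge48$, let $d=16W^2$, and let $D$ be an even integer with $D\ge\max\{d,W^{2/(1-\eta)}\}$. Take $c,\varepsilon$ from Proposition~\ref{prop:param}. By part (ii) and continuity there is $\kappa>0$ with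
\begin{equation}\label{eq:kappa}
\psi(\alpha)\le-\kappa\qquad\text{for all }\alpha\in[1+\eta,2-\eta].
\end{equation}
These parameters are now fixed, and only $N$ tends to infinity.

Let $\pi_1,\dots,\pi_{D/2}$ and $\tau_1,\dots,\tau_{d/2}$ be independent uniform permutations of $[N]$. Put $P=\sum_j(\pi_j+\pi_j^T)$ and $Q=\sum_j(\tau_j+\tau_j^T)$, with row sums $D$ and $d$, and let $A$ be the matrix \eqref{eq:A}. By Theorem~\ref{thm:friedman}, Proposition~\ref{prop:param}(i) and Lemma~\ref{lem:psd}, $A\succeq0$ with probability tending to $1$.

Let $\widetilde G$ be the multigraph on $[N]\times\{+,-\}$ with, for each vertex $(i,\sigma)$ and each $j$, one light edge from $(i,\sigma)$ to $(\pi_j(i),\sigma)$ and one heavy edge from $(i,\sigma)$ to $(\tau_j(i),-\sigma)$. The orientation is only for bookkeeping: each permutation gives exactly one edge leaving and one edge entering each vertex. The entry $P_{ii'}$ counts the light edges between $(i,\sigma)$ and $(i',\sigma)$, a loop counting twice, and $Q_{ii'}$ counts the heavy edges between $(i,\sigma)$ and $(i',-\sigma)$. A \emph{cycle} of length $h\ge1$ is a closed walk with $h$ distinct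 edges and $h$ distinct vertices, so loops and pairs of parallel edges are the cycles of length $1$ and $2$.

\begin{lemma}\label{lem:cycles}
With probability tending to $1$, at most $2\log N$ vertices of $\widetilde G$ lie on cycles of length at most $g$.
\end{lemma}

\begin{proof}
Consider words $w_1\cdots w_h$ in the $d+D$ formal letters $\pi_j^{\pm1},\tau_j^{\pm1}$. A word is \emph{reduced} if $w_t\ne w_{t-1}^{-1}$ for $2\le t\le h$. It \emph{fixes} $i\in[N]$ if the trajectory $i_0=i$, $i_t=w_t(i_{t-1})$ has $i_h=i$.

\emph{From cycles to words.} Walk around a cycle of length $h$ from $(i,\sigma)$. For each edge record its permutation if the edge is traversed forward and the inverse if it is traversed backward. The word fixes $i$. It is reduced: if a letter were followed by its inverse, the walk would traverse two consecutive edges of the same permutation that both enter, or both leave, the common vertex. Two such edges are equal, while the edges of a cycle are distinct.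

\emph{One word.} Fix a reduced word of length $h\le g$ and a point $i$, and reveal $i_1,i_2,\dots$ one at a time. If the word fixes $i$, there is a first $t\le h$ with $i_t\in\{i_0,\dots,i_{t-1}\}$. Condition on $i_0,\dots,i_{t-1}$, which are distinct. Let $\rho=w_t$, which is a uniform random permutation whether the letter is a generator or an inverse. Step $u\le t-1$ has revealed the value of $\rho$ at $i_{u-1}$ if $w_u=w_t$, at $i_u$ if $w_u=w_t^{-1}$, and nothing about $\rho$ otherwise. Since the points are distinct, the value at $i_{t-1}$ can have been revealed only if $u=t-1$ and $w_{t-1}=w_t^{-1}$, which is excluded. So $i_t=\rho(i_{t-1})$ is uniform over the values of $\rho$ not yet used, of which there are at least $N-h$. It lies in $\{i_0,\dots,i_{t-1}\}$ with probability at most $t/(N-h)$. Summing over $t$, the word fixes $i$ with probability at most $h^2/(N-h)\le g^2/(N-g)$.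

\emph{All words.} There are at most $g(d+D)^g$ words of length at most $g$. The expected number of $i\in[N]$ fixed by some reduced word among them is at most $N\cdot g(d+D)^g\cdot g^2/(N-g)\le2g^3(d+D)^g$ for $N\ge2g$. By Markov's inequality the number of such $i$ exceeds $\log N$ with probability at most $2g^3(d+D)^g/\log N\to0$. Each $i$ accounts for two vertices.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:girth}]
For large $N$ fix an outcome in which $A\succeq0$ and the set $Z$ of vertices on cycles of length at most $g$ has $|Z|\le2\log N$. Let $V'$ be the complement of $Z$, let $G$ be the multigraph induced by $\widetilde G$ on $V'$, and let $A'$ and $v'$ be the restrictions of $A$ and $v$ to $V'$. Then $G$ has no cycle of length at most $g$, so it is a simple graph of girth greater than $g$. The matrix $A'$ is a principal submatrix of $A$, hence positive semidefinite. As there are no loops or parallel edges on $V'$, it has unit diagonal, entry $\varepsilon$ on light edges, entry $c$ on heavy edges and $0$ elsewhere. So $A'\in\mathbb{P}_G$.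

For $u\in V'$ let $D(u)$ and $d(u)$ be the numbers of light and heavy neighbors of $u$ in $G$. Then $D(u)\le D$. Every vertex of $\widetilde G$ meets exactly $d$ heavy edges, so $\sum_{u\in V'}(d-d(u))$ is the number of heavy edges between $V'$ and $Z$, which is at most $d|Z|$. For $\alpha\in[1+\eta,2-\eta]$, using \eqref{eq:kappa} and $c<1$,
\begin{align*}
(v')^T(A')^{\circ\alpha}v'&=\sum_{u\in V'}\bigl(1+D(u)\varepsilon^\alpha-d(u)c^\alpha\bigr)\le|V'|\,\psi(\alpha)+c^\alpha d\,|Z|\\
&\le-\kappa(2N-2\log N)+2d\log N .
\end{align*}
The last bound does not depend on $\alpha$ and is negative for large $N$. Hence $\mathcal{H}_G\cap[1+\eta,2-\eta]=\emptyset$ and $\alpha_G\ge2-\eta$. By \eqref{eq:matching}, $G$ has a vertex of degree at least $2$. It is triangle-free because $g\ge3$, so $r(G)=3$.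
\end{proof}

\section{The value $2$ is not attained: proof of Theorem~\ref{thm:upper}(b)}\label{sec:strict}

We argue by compactness. Suppose that $A_i^{\circ\alpha_i}\not\succeq0$ with $\alpha_i\to 2$ from below and $A_i\to A^*$. If $(A^*)^{\circ2}$ is positive definite we have a contradiction, because the positive definite matrices form an open set. The first lemma says that this is the case unless some off-diagonal entry of $A^*$ equals $1$.

\begin{lemma}\label{lem:pd}
Let $G$ be triangle-free and let $A\in\mathbb{P}_G$ have unit diagonal and all off-diagonal entries less than $1$. Then $A^{\circ2}\succ0$.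
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:upper}(a), $A^{\circ2}\succeq0$. Suppose that $A^{\circ2}w=0$ with $\max_k|w_k|=1$, and let $j$ be a vertex with $|w_j|=1$. Row $j$ reads $w_j=-\sum_{k\ne j}a_{jk}^2w_k$. Multiply by $w_j$ and use $-w_jw_k\le1$ and Lemma~\ref{lem:star}:
\[
1=\sum_{k\ne j}a_{jk}^2(-w_jw_k)\le\sum_{k\ne j}a_{jk}^2\le1 .
\]
Equality forces $\sum_{k\ne j}a_{jk}^2=1$, and $w_k=-w_j$ whenever $k\neq j$ and $a_{jk}>0$. Each such $k$ has $|w_k|=1$, so the argument applies to it in turn. Let $C$ be the connected component of $j$ in the graph of the nonzero off-diagonal entries of $A$. We conclude that $w=\pm1$ on $C$, with opposite signs at the two ends of each nonzero entry, and that every row in $C$ has off-diagonal square sum $1$. In particular some entry in $C$ is nonzero, and nonzero entries satisfy $a_{kl}>a_{kl}^2$ because they are less than $1$. Let $w_C$ agree with $w$ on $C$ and vanish elsewhere. Summing over ordered pairs $k\ne l$ in $C$,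
\[
w_C^TAw_C=|C|-\sum_{k\ne l}a_{kl}<|C|-\sum_{k\ne l}a_{kl}^2=0,
\]
which contradicts $A\succeq0$.
\end{proof}

If $a^*_{pq}=1$, then $(A^*)^{\circ2}$ contains the singular block $\begin{pmatrix}1&1\\1&1\end{pmatrix}$, and the limit alone decides nothing. We must compare rates. The path $P_3$ with center $p$ shows how. Let $a_{pq}=1-\theta$ and $a_{pl}=b$, so that $b^2\le1-(1-\theta)^2\le2\theta$. In the degenerating direction $e_p-e_q$, where $e_j$ denotes a coordinate vector, the quadratic form of $A^{\circ\alpha}$ equals $2-2(1-\theta)^\alpha$, of order $\theta$. The natural test vector is therefore $\theta^{-1/2}(e_p-e_q)$. Its pairing with $e_l$ is $\theta^{-1/2}b^\alpha\le2^{\alpha/2}\theta^{(\alpha-1)/2}$, which tends to $0$ for $\alpha>1$. After rescaling, the degenerate direction decouples from the rest.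

With two such edges $e,f$, the pairing of the rescaled vectors carries the factor $(\theta_e\theta_f)^{-1/2}$. For $\theta_e=\theta_f=\theta$ the bound $\sqrt{2\theta}$ on the entries gives only the order $\theta^{\alpha/2-1}$, which is useless for $\alpha<2$. Part (ii) of the next lemma is the stronger bound that we need.

\begin{lemma}\label{lem:near}
Let $G$ be triangle-free and let $A\in\mathbb{P}_G$ have unit diagonal. For an edge $e=\{p,q\}$ put $\theta_e=1-a_{pq}$.
\begin{itemize}
\item[(i)] If $l\notin e$, then one of $a_{pl},a_{ql}$ is $0$ and the other is at most $\sqrt{2\theta_e}$.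
\item[(ii)] If $e$ and $f$ are disjoint edges, they can be labeled $e=\{p,q\}$, $f=\{p',q'\}$ so that $a_{pq'}=a_{qp'}=0$, and then $a_{pp'}$ and $a_{qq'}$ are at most $2\sqrt{\theta_e\theta_f}$.
\end{itemize}
\end{lemma}

\begin{proof}
A positive semidefinite matrix is a Gram matrix, so $a_{jk}=\langle u_j,u_k\rangle$ for unit vectors $u_j$, and $|u_p-u_q|^2=2-2a_{pq}=2\theta_e$.

(i) The vertex $l$ is not adjacent to both $p$ and $q$, since $G$ has no triangle. Say $a_{ql}=0$. Then $a_{pl}=\langle u_p-u_q,u_l\rangle\le\sqrt{2\theta_e}$ by the Cauchy--Schwarz inequality.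

(ii) No endpoint of $e$ is adjacent to both endpoints of $f$, and no endpoint of $f$ to both endpoints of $e$. So the edges between $e$ and $f$ form a matching, which lies in $\{pp',qq'\}$ for a suitable labeling. Then
\[
a_{pp'}+a_{qq'}=\langle u_p-u_q,\,u_{p'}-u_{q'}\rangle\le\sqrt{2\theta_e}\sqrt{2\theta_f},
\]
and each term on the left is at most the sum because the entries are nonnegative.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}(b)]
By part (a) it suffices to find $\eta_G>0$ with $[2-\eta_G,2)\subseteq\mathcal{H}_G$. Suppose there is none. Then there are $\alpha_i\in[\frac32,2)\setminus\mathcal{H}_G$ with $\alpha_i\to2$. Lemma~\ref{lem:normal} gives matrices $A_i$ with unit diagonal on induced subgraphs of $G$ such that $M_i=A_i^{\circ\alpha_i}\not\succeq0$. There are finitely many induced subgraphs and all entries lie in $[0,1]$. After passing to a subsequence, the subgraph is always the same, and we call it $G$ again; moreover $A_i\to A^*$, where $A^*\in\mathbb{P}_G$ has unit diagonal.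

\emph{The degenerate edges.} Let $\Lambda$ be the set of edges $\{p,q\}$ with $a^*_{pq}=1$. By Lemma~\ref{lem:star} a row of $A^*$ contains at most one off-diagonal $1$, so the edges of $\Lambda$ are pairwise disjoint. Let $U$ be the set of vertices not covered by $\Lambda$, and $A^*[U]$ the principal submatrix on $U$. By Lemma~\ref{lem:pd}, $A^*[U]^{\circ2}\succ0$ (if $U$ is empty there is no such block). From now on $a_{jk}$ are the entries of $A_i$, and $\alpha=\alpha_i$ and $\theta_e=1-a_{pq}$, with the index $i$ suppressed. For $e\in\Lambda$ we have $\theta_e\to0$.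

Pass to a subsequence along which each $e\in\Lambda$ has either $\theta_e=0$ for all $i$ or $\theta_e>0$ for all $i$. In the first case Lemma~\ref{lem:near}(i) shows that all entries between $e$ and the other vertices vanish. Then $M_i$ is the direct sum of the $2\times2$ all-ones matrix and a matrix that is still not positive semidefinite, and in particular not empty. Delete the two vertices of $e$; this removes $e$ from $\Lambda$ and leaves $U$ unchanged. So we may assume that $\theta_e>0$ for all $e\in\Lambda$ and all $i$.

\emph{The rescaled basis.} The vectors $e_l$ for $l\in U$, together with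
\[
x_e=e_p+e_q,\qquad y_e=\theta_e^{-1/2}(e_p-e_q)\qquad(e=\{p,q\}\in\Lambda),
\]
form a basis. Write $(z,z')=z^TM_iz'$. We compute the limit of every entry of the matrix of this form.

For $l,l'\in U$, $(e_l,e_{l'})=a_{ll'}^\alpha\to(a^*_{ll'})^2$, by the continuity of $(t,\alpha)\mapsto t^\alpha$ on $[0,1]\times[\frac32,2]$.

For $e\in\Lambda$, we have $(x_e,x_e)=2+2(1-\theta_e)^\alpha\to4$ and $(x_e,y_e)=\theta_e^{-1/2}(1-a_{pq}^\alpha+a_{pq}^\alpha-1)=0$. By the mean value theorem there is $\xi\in(1-\theta_e,1)$ with
\[
(y_e,y_e)=2\,\frac{1-(1-\theta_e)^\alpha}{\theta_e}=2\alpha\xi^{\alpha-1}\to4 .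
\]

For $e\in\Lambda$ and $l\in U$, Lemma~\ref{lem:near}(i) and $\frac32\le\alpha<2$ give, once $\theta_e\le1$,
\[
(x_e,e_l)=a_{pl}^\alpha+a_{ql}^\alpha\le(2\theta_e)^{\alpha/2}\to0,\qquad
|(y_e,e_l)|=\frac{|a_{pl}^\alpha-a_{ql}^\alpha|}{\theta_e^{1/2}}\le2\theta_e^{(\alpha-1)/2}\le2\theta_e^{1/4}\to0 .
\]

For $e\ne f$ in $\Lambda$, Lemma~\ref{lem:near}(ii) shows that at most two entries of $M_i$ between $e$ and $f$ are nonzero, and each is at most $(4\theta_e\theta_f)^{\alpha/2}\le4(\theta_e\theta_f)^{3/4}$. Hence
\[
|(x_e,x_f)|\le8(\theta_e\theta_f)^{3/4},\qquad
|(x_e,y_f)|\le8\,\theta_e^{3/4}\theta_f^{1/4},\qquad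
|(y_e,y_f)|\le8(\theta_e\theta_f)^{1/4},
\]
and all three tend to $0$.

So the matrices of the forms converge to $A^*[U]^{\circ2}\oplus4I$, which is positive definite, and they are positive definite for large $i$. Positive definiteness of a form does not depend on the basis, so $M_i\succ0$ for large $i$. This contradicts $M_i\not\succeq0$.
\end{proof}

\begin{remark}
The compactness argument gives no explicit value of $\eta_G$. By Theorem~\ref{thm:odd}, no positive value works for all triangle-free graphs at once.
\end{remark}

\begin{thebibliography}{9}

\bibitem{friedman}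
J.~Friedman, \emph{A proof of Alon's second eigenvalue conjecture and related problems}, Mem. AMS 195 (2008), no.~910.

\bibitem{notes}
\emph{Matrix Analysis and Preservers of (Total) Positivity},
\texttt{https://edutif.com/wp-content/uploads/2021/04/41-notes.pdf}.

\end{thebibliography}
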